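# Connected refinements with a coarser metric, and the cardinal arithmetic that decides them

## 1. Connected graphs over spaces with continuum many points

All spaces are Tychonoff (completely regular) unless a statement says otherwise. Write $I=[0,1]$, $M=I^\omega$, $\mathfrak c=2^{\aleph_0}$, let $\delta_{pq}$ be the Kronecker delta, and let $x|\nu$ denote the restriction of a sequence $x$ to $\nu$. The weight of $X$ is $w(X)$. The cellularity $c(X)$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open sets, and $X$ is called ccc when $c(X)\le\aleph_0$. A topology $\tau'$ on $X$ is finer than $\tau$ if $\tau\subseteq\tau'$.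

**Definition (submetrizable).** A space is submetrizable if it admits a coarser metrizable topology. The Sorgenfrey line is an example, since its topology is finer than that of $\mathbb R$. The cube $I^{\mathfrak c}$ is not: a coarser metrizable topology on a compact space is Hausdorff, so the identity would be a homeomorphism, but $I^{\mathfrak c}$ is not first countable.

**Definition (strongly $\sigma$-discrete).** A space is strongly $\sigma$-discrete if it is the union of countably many closed discrete subspaces. Every countable space is an example (use singletons). The interval $[0,1]$ is not: its closed discrete subsets are finite, and countably many of them have a countable union.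

Our question comes from "Strengthening connected Tychonoff topologies". Let $X$ be connected with $w(X)\le\mathfrak c$ and $c(X)\le\aleph_0$. Does $X$ admit a finer connected submetrizable Tychonoff topology? Can such a topology additionally be chosen strongly $\sigma$-discrete? Two results may be quoted: every such $X$ admits a finer connected strongly $\sigma$-discrete Tychonoff topology, and if additionally $|X|=\mathfrak c$, this topology can be chosen submetrizable. We shall use neither; everything is proved below.

The requirements pull against each other. The discrete topology is metrizable and $\sigma$-discrete, but disconnected; we must add open sets without creating clopen ones. If $X$ is connected and metrizable, the first question is trivial, but the second already asks for something on $[0,1]$. For $X=I^{\mathfrak c}$ both questions ask for something.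

Finer topologies are best described by maps. Given $f:X\to Z$, the coarsest topology on $X$ making $\mathrm{id}:X\to X$ and $f$ continuous is the topology of the graph $\{(x,f(x)):x\in X\}\subseteq X\times Z$. It is finer than the original one, it is Tychonoff if $Z$ is, it is submetrizable if $Z$ is metrizable and $f$ is injective, and it is connected exactly when the graph is connected. So for the first question we want an injection into a metrizable space with connected graph. When $|X|=\mathfrak c$ the Hilbert cube $M$ is large enough, and this case is easy. We need two facts.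

**Fact 1.** If $Y$ is connected with more than one point, every nonempty open $O\subseteq Y$ has $|O|\ge\mathfrak c$.

*Proof.* If $O\ne Y$, take $x\in O$ and a continuous $f:Y\to I$ with $f(x)=1$ and $f=0$ off $O$. As $Y$ is connected, $f$ is onto $I$, so $f^{-1}((0,1])\subseteq O$ has size at least $\mathfrak c$. If $O=Y$, apply this to a nonempty proper open subset. $\square$

Recall that $U$ is regular open if $U=\operatorname{int}\operatorname{cl}U$; thus $(0,1)\cup(1,2)$ is not regular open in $\mathbb R$. If $U,V$ are disjoint open sets, then $\operatorname{int}\operatorname{cl}U\supseteq U$ and $\operatorname{int}\operatorname{cl}V\supseteq V$ are regular open and still disjoint: $\operatorname{cl}U\cap V=\emptyset$, so the open set $\operatorname{int}\operatorname{cl}U$ misses $V$, hence misses $\operatorname{cl}V$. We also use the Hewitt–Marczewski–Pondiczery theorem (HMP): for infinite $\lambda$, a product of at most $2^\lambda$ spaces of density $\le\lambda$ has density $\le\lambda$. A subset $A$ of $Q\times I^\Lambda$ *depends on* $D\subseteq\Lambda$ if $(q,\varphi)\in A$ and $\varphi'|D=\varphi|D$ imply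 $(q,\varphi')\in A$. For example, $\{\varphi\in I^\Lambda:\varphi(\lambda)>0\}$ depends on $\{\lambda\}$.

**Fact 2.** Let $Y$ be ccc with $w(Y)\le\mathfrak c$, let $|\Lambda|\le\mathfrak c$ ($\Lambda=\emptyset$ allowed), and let $T=Y\times M\times I^\Lambda$. Then $T$ is ccc, $T$ has at most $\mathfrak c$ regular open sets, and each of them depends on a countable subset of $\Lambda$.

*Proof.* By HMP, $M\times I^\Lambda$ has a countable dense set. Suppose there were uncountably many pairwise disjoint nonempty open sets in $T$; shrink them to boxes $G_i\times O_i$ with $G_i\subseteq Y$. Uncountably many $O_i$ contain the same point $d$ of the countable dense set, and the corresponding $G_i$ are pairwise disjoint, since $g\in G_i\cap G_j$ would put $(g,d)$ in both boxes. This contradicts ccc for $Y$.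

Now fix a base of $T$ consisting of at most $\mathfrak c$ boxes, each depending on a finite subset of $\Lambda$. Given a regular open $U$, take a maximal disjoint family of basic boxes inside $U$. It is countable, and its union $G$ is dense in $U$, so $U=\operatorname{int}\operatorname{cl}G$. There are at most $\mathfrak c^\omega=\mathfrak c$ such $G$. Moreover $G$ depends on a countable $D$, that is, $G=\pi^{-1}(G_0)$ with $G_0$ open and $\pi:T\to Y\times M\times I^D$ the projection. As $\pi$ is open and continuous, $\operatorname{cl}\pi^{-1}(G_0)=\pi^{-1}(\operatorname{cl}G_0)$: if $\pi(x)\in\operatorname{cl}G_0$ and $N$ is an open neighborhood of $x$, then $\pi(N)$ is open and meets $G_0$, so $N$ meets $\pi^{-1}(G_0)$. Also $\operatorname{int}\pi^{-1}(A)=\pi^{-1}(\operatorname{int}A)$, since $\pi(\operatorname{int}\pi^{-1}(A))$ is an open subset of $A$. The reverse inclusions hold by continuity. So $U=\pi^{-1}(\operatorname{int}\operatorname{cl}G_0)$ depends on $D$. $\square$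

**Proposition 3.** Let $Y$ be connected with $|Y|=\mathfrak c$, $w(Y)\le\mathfrak c$, $c(Y)\le\aleph_0$. There is an injection $H:Y\to M$ whose graph $\Gamma=\{(y,H(y)):y\in Y\}$ is connected in $T=Y\times M$.

*Proof.* We define $H$ by recursion, listing everything that could disconnect the graph.

**The tasks.** A *density task* is a nonempty basic box $O\times O'$ of $T$. A *separation task* is a pair $(U,V)$ of disjoint regular open subsets of $T$ such that some fiber $\{y^*\}\times M$ meets both. By Fact 2 there are at most $\mathfrak c$ tasks; treat them, with repetitions if necessary, in a recursion of length $\mathfrak c$. Before each stage fewer than $\mathfrak c$ points of $Y$ and of $M$ have been used. At each stage we also *reserve* one new unused point of $M$, and reserved points are never used by later tasks.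

**A density task $O\times O'$.** Choose an unused $y\in O$ (possible, as $|O|\ge\mathfrak c$ by Fact 1) and an unused, unreserved $m\in O'$. Put $H(y)=m$.

**A separation task $(U,V)$.** Here we put a point of $\Gamma$ outside $U\cup V$. Choose $(y^*,m_0)\in U$ and $(y^*,m_1)\in V$. There are an open $O\ni y^*$ and $N<\omega$ such that for $y\in O$ we have $(y,m)\in U$ whenever $m|N=m_0|N$, and $(y,m)\in V$ whenever $m|N=m_1|N$. Choose an unused $y\in O$, and $s\in I$ such that no used or reserved $m$ has $m(N)=s$. For $r\in I$ put
$$m^s(r)(i)=(1-r)m_0(i)+r\,m_1(i)\ (i<N),\qquad m^s(r)(N)=s,\qquad m^s(r)(i)=0\ (i>N).$$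
The path $r\mapsto(y,m^s(r))$ starts in $U$ and ends in $V$, so by connectedness it leaves $U\cup V$ at some $(y,m)$. The coordinate $s$ makes $m$ unused and unreserved. Put $H(y)=m$.

**The end.** Map the remaining points of $Y$ injectively to reserved points, of which there are $\mathfrak c$. Then $H$ is injective.

**The graph is connected.** By the density tasks $\Gamma$ is dense in $T$. If it is disconnected, then $\Gamma\subseteq U\cup V$ with $U,V$ open in $T$, both meeting $\Gamma$, and $U\cap V\cap\Gamma=\emptyset$. By density $U\cap V=\emptyset$, and passing to $\operatorname{int}\operatorname{cl}$ we may take both regular open. No fiber $\{y\}\times M$ meets both, for otherwise $(U,V)$ was a task and $\Gamma\not\subseteq U\cup V$. So the projections of $U$ and $V$ to $Y$ are disjoint, open and nonempty, and they cover $Y$ because $\Gamma\subseteq U\cup V$. This contradicts the connectedness of $Y$. $\square$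

So the first question has the answer "yes" when $|X|=\mathfrak c$. What must change to get $\sigma$-discreteness, and what changes when $|X|>\mathfrak c$? We take these in turn.

## 2. Levels that become closed and discrete

To separate points one might add the map $y\mapsto(\delta_{yz})_{z\in Y}\in I^Y$. This goes too far: the set of points whose $z$-th coordinate is positive is $\{z\}$, so every point becomes isolated and connectedness is lost. The remedy is to give each point $y$ a level $k\ge1$, to use countably many copies of each coordinate $z$, and to make only the copies numbered $n\ge k$ rigid. For instance, at a point $y$ of level $2$ the values at $(z,0)$ and $(z,1)$ are arbitrary, and the value at $(z,n)$ is $\delta_{yz}$ for $n\ge2$. Any finite set of coordinates is then unrestricted at all sufficiently high levels.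

**Lemma 4.** Let $(X,\tau)$ be a space, $X=\bigsqcup_{k\ge1}X_k$, and let $\varphi:X\to I^{X\times\omega}$ be $\tau$-continuous with
$$\varphi(p)(q,n)=\delta_{pq}\qquad\text{for all }p\in X_k,\ q\in X,\ n\ge k.\tag{1}$$
Then each $X_k$ is closed and discrete in $\tau$.

*Proof.* Let $p\in X_j$, $k\ge1$ and $n=\max(j,k)$. The $\tau$-open set $\{x:\varphi(x)(p,n)>0\}$ contains $p$, since $n\ge j$. It contains no $x\in X_k$ with $x\ne p$, since $n\ge k$. So every $p\in X$ has a neighborhood meeting $X_k$ in at most $\{p\}$. $\square$

**Lemma 5.** Let $Y$ be connected with $|Y|=\mathfrak c$, $w(Y)\le\mathfrak c$, $c(Y)\le\aleph_0$, and let $\Lambda=Y\times\omega$. There are a partition $Y=\bigsqcup_{k\ge1}Y_k$, an injection $H:Y\to M$ and a map $\varphi:Y\to I^\Lambda$ such that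

1. if $y\in Y_k$, then $\varphi(y)(z,n)=\delta_{yz}$ for all $z\in Y$ and $n\ge k$;
2. $\Gamma=\{(y,H(y),\varphi(y)):y\in Y\}$ is connected in $T=Y\times M\times I^\Lambda$.

*Proof.* We rerun Proposition 3 in the larger product. The new concern is that the rigid coordinates must not spoil membership in the open sets of the task at hand. Put
$$I^\Lambda_k=\{\varphi\in I^\Lambda:\varphi(z,n)=0\text{ for all }z\text{ and all }n\ge k\}.$$

**The tasks.** Density tasks are the nonempty basic boxes of $T$. Separation tasks are the triples $(U,V,k)$ with $k\ge1$ and $U,V$ disjoint regular open in $T$ such that some fiber $\{y^*\}\times M\times I^\Lambda_k$ meets both. By Fact 2 there are at most $\mathfrak c$ tasks. Treat them in length $\mathfrak c$, with used and reserved points as before.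

**A density task $O\times O'\times O''$,** where $O''$ is a box depending on a finite $F\subseteq\Lambda$. Let $k\ge1$ exceed all $n$ occurring in $F$. Choose an unused $y\in O$, an unused unreserved $m\in O'$, and $\varphi\in O''\cap I^\Lambda_k$ (it exists because coordinates with $n<k$ are free in $I^\Lambda_k$). Put $y\in Y_k$ and $H(y)=m$, and let $\varphi(y)$ be $\varphi$ with the values at $(y,n)$, $n\ge k$, changed to $1$. These coordinates are not in $F$, so $(y,H(y),\varphi(y))$ is in the box.

**A separation task $(U,V,k)$.** Let $U$ and $V$ depend on the countable set $D\subseteq\Lambda$; then so does $W=T\setminus(U\cup V)$. Choose $(y^*,m_0,\varphi_0)\in U$ and $(y^*,m_1,\varphi_1)\in V$ with $\varphi_0,\varphi_1\in I_k^\Lambda$. There are an open $O\ni y^*$ and $N<\omega$ such that for $y\in O$ we have $(y,m,\varphi_0)\in U$ whenever $m|N=m_0|N$, and $(y,m,\varphi_1)\in V$ whenever $m|N=m_1|N$. Choose an unused $y\in O$ with $(y,n)\notin D$ for all $n$; this excludes only countably many further points. Choose $s\in I$ such that no used or reserved $m$ has $m(N)=s$, and let $m^s(r)$ be as in Proposition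 3. The path
$$r\mapsto\bigl(y,\,m^s(r),\,(1-r)\varphi_0+r\varphi_1\bigr)$$
goes from $U$ to $V$, so it meets $W$ in some $(y,m,\varphi)$. Here $\varphi\in I_k^\Lambda$ because $I^\Lambda_k$ is convex, and $m$ is unused and unreserved. Put $y\in Y_k$ and $H(y)=m$, and let $\varphi(y)$ be $\varphi$ changed to $1$ at $(y,n)$, $n\ge k$. As no $(y,n)$ is in $D$, still $(y,H(y),\varphi(y))\in W$.

**The end.** Put the remaining $y$ in $Y_1$, let $H$ map them injectively to reserved points, and set $\varphi(y)(z,n)=\delta_{yz}$ for $n\ge1$ and $\varphi(y)(z,0)=0$. Then 1 holds and $H$ is injective.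

**The graph is connected.** $\Gamma$ is dense in $T$. If it is disconnected, we obtain as before disjoint regular open $U,V$, both meeting $\Gamma$, with $\Gamma\subseteq U\cup V$. Let $E^k_U$ be the set of $y$ such that $\{y\}\times M\times I^\Lambda_k$ meets $U$, and define $E^k_V$ in the same way. These sets are open in $Y$, being projections of open subsets of $Y\times M\times I^\Lambda_k$, and they increase with $k$. If $E^k_U\cap E^k_V\ne\emptyset$, then $(U,V,k)$ was a task, and $\Gamma\setminus(U\cup V)\neq\emptyset$, a contradiction. Hence $E_U=\bigcup_kE^k_U$ and $E_V=\bigcup_kE_V^k$ are disjoint and open. If $(y,H(y),\varphi(y))\in U$, a basic box around it inside $U$ restricts finitely many coordinates, all with $n<k$ for some $k\ge 1$; setting the coordinates with $n\ge k$ to $0$ gives a point of $U$ in $\{y\}\times M\times I_k^\Lambda$. So $y\in E_U$, and similarly for $V$. Thus $Y=E_U\sqcup E_V$ with both parts open and nonempty, contradicting the connectedness of $Y$. $\square$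

**Proposition 6.** If $X$ is connected, $w(X)\le\mathfrak c$, $c(X)\le\aleph_0$ and $|X|\le\mathfrak c$, then $X$ has a finer connected Tychonoff topology that is both submetrizable and strongly $\sigma$-discrete.

*Proof.* A one-point $X$ is trivial. Otherwise $|X|=\mathfrak c$ by Fact 1. Apply Lemma 5 with $Y=X$ and give $X$ the topology of $\Gamma$. It is finer and Tychonoff, connected by Lemma 5, submetrizable because $H$ is a continuous injection into $M$, and strongly $\sigma$-discrete by Lemma 4. $\square$

## 3. What more than continuum many points demand of a metric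

Now let $|X|>\mathfrak c$. An injection $H:X\to M$ no longer exists, and no other separable metric space can replace $M$.

**Observation 7.** Let $\rho$ be a metric on $X$ and $A_0\subseteq X$ with $|A_0|\le\mathfrak c$. Then $A=\operatorname{cl}_\rho A_0$ has at most $\mathfrak c^\omega=\mathfrak c$ points, since each is the limit of a sequence from $A_0$. If $A_0\neq\emptyset$, the $\rho$-continuous function $\min(1,\rho(\cdot,A))$ vanishes on $A_0$ and is positive off $A$; so if $|X|>\mathfrak c$ it is not identically $0$.

In particular $(X,\rho)$ is not separable. The sensible first attempt is to replace $M$ by a nonseparable connected metric space $K$ with enough points and to repeat the recursion. The counting breaks. Let $|X|=\kappa$, and let $K$ contain pairwise disjoint nonempty open sets $G_\xi$, $\xi<\kappa$ (the cone of Section 4 does). For $A\subseteq\kappa$ let $U_A=\operatorname{int}\operatorname{cl}\bigcup_{\xi\in A}G_\xi$. For $\xi\notin A$ the open set $G_\xi$ misses $\bigcup_{\zeta\in A}G_\zeta$, hence misses $U_A$. So the $U_A$ are $2^\kappa$ distinct regular open sets, $U_A\cap U_{\kappa\setminus A}=\emptyset$,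 and for $\emptyset\ne A\ne\kappa$ every fiber $\{x\}\times K$ meets both $X\times U_A$ and $X\times U_{\kappa\setminus A}$. There are $2^\kappa$ separation tasks, and only $\kappa$ points of $X$ to spend on them.

This can be repaired when $\kappa=2^{\mathfrak c}$, and then only if all relevant open sets have $\kappa$ points. In general it cannot be repaired at all.

**Theorem A (ZFC).** Let $X$ be connected, $w(X)\le\mathfrak c$, $c(X)\le\aleph_0$, and suppose no open subset of $X$ has cardinality strictly between $\mathfrak c$ and $2^{\mathfrak c}$. Then $X$ has a finer connected Tychonoff topology that is both submetrizable and strongly $\sigma$-discrete.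

**Corollary.** If $2^{\mathfrak c}=\mathfrak c^+$ (for instance under GCH), both answers are "yes" for all $X$.

Indeed, under this assumption no cardinal lies strictly between $\mathfrak c$ and $2^{\mathfrak c}$. For every $X$ in question, $|X|\le2^{w(X)}\le2^{\mathfrak c}$, as $x\mapsto\{B\in\mathcal B:x\in B\}$ is injective for any base $\mathcal B$. Theorem A also covers, in ZFC alone, the cube $I^{\mathfrak c}$: it is separable by HMP, its weight is $\mathfrak c$, and each nonempty open set contains a box, so has size $2^{\mathfrak c}$.

**Theorem B.** If ZFC is consistent, so is ZFC + CH + "there is a separable connected $X$ with $w(X)\le\mathfrak c$, $|X|=\mathfrak c^+$, such that for every finer connected topology $\tau$ (no separation axiom assumed), $(X,\tau)$ has no coarser metrizable topology".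

So the cardinality hypothesis in Theorem A cannot be dropped in ZFC. Together, the Corollary and Theorem B say that both questions are independent of ZFC: GCH gives "yes" to both, and it is consistent, even with CH, that the answer to the first, and hence also to the second, is "no". The theorems do not determine which models of $\mathfrak c^+<2^{\mathfrak c}$ give a positive answer.

## 4. The cone over $\kappa^\omega$ and branches that code a clopen set

We prove Theorem A. By Proposition 6 we may assume $|X|>\mathfrak c$. Applying the hypothesis to the open set $X$, and since $|X|\le2^{\mathfrak c}$, we get $|X|=2^{\mathfrak c}=:\kappa$. Note that $\kappa^\omega=\kappa$. Fix a base $\mathcal B$ of $X$ with $|\mathcal B|\le\mathfrak c$.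

The way past the counting problem is as follows. A possible clopen set $E$ is a subset of $X$, and there are $2^\kappa$ of those. But the trace of $E$ on a set of size $\le\mathfrak c$ has only $2^{\mathfrak c}=\kappa$ possible values, and a sequence of $\omega$ traces has $\kappa^\omega=\kappa$ possible values. We let the metric space contain the tree $\kappa^{<\omega}$. Over each node sits a small, very dense set $R_z$ of points, and a branch $\eta\in\kappa^\omega$ codes at each step the trace of $E$ on the set sitting over the current node. At the end of the branch we place one point $x_\eta$, which is a limit of these sets, in such a way that it can belong neither to $E$ nor to the complement.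

**Step 1: a small connected dense part $Y$, and a splitting of the rest.** The part $Y$ will be handled by Lemma 5 and will lie over the apex of the cone. Let
$$C=\{x\in X:\text{every neighborhood of }x\text{ has size}>\mathfrak c\}.$$
It is closed, and $|X\setminus C|\le\mathfrak c$, as $X\setminus C$ is a union of at most $\mathfrak c$ members of $\mathcal B$ of size $\le\mathfrak c$. Let $P\subseteq C$ be dense in $C$ with $|P|\le\mathfrak c$. As in the proof of Fact 2, since $X$ is ccc with $w(X)\le\mathfrak c$, it has at most $\mathfrak c$ regular open sets. Let $Y$ consist of $X\setminus C$, of $P$, of a dense subset of $X$ of size $\le\mathfrak c$, and of one point of $X\setminus(U\cup V)$ for every pair of disjoint nonempty regular open sets $U,V$; this set is nonempty as $X$ is connected.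

The space $Y$ is connected. A partition of $Y$ into two nonempty relatively open sets has the form $(U\cap Y,V\cap Y)$ with $U,V$ open in $X$. They are disjoint because $Y$ is dense, and after passing to $\operatorname{int}\operatorname{cl}$ they are regular open; but $Y$ meets $X\setminus(U\cup V)$. As $Y$ is dense in $X$, it is ccc; $w(Y)\le\mathfrak c$; and $|Y|=\mathfrak c$ by Fact 1. So Lemma 5 applies to $Y$.

Let $R=X\setminus Y\subseteq C$ and $\mathcal B_R=\{B\in\mathcal B:B\cap R\ne\emptyset\}$. If $B\in\mathcal B$ meets $C$, then $|B|>\mathfrak c$. *Here the hypothesis of Theorem A enters:* $|B|=\kappa$, so $|B\cap R|=\kappa$ and $B\in\mathcal B_R$. Conversely each $B\in\mathcal B_R$ meets $C$, because $R\subseteq C$. By a recursion of length $\kappa$ that treats each $B\in\mathcal B_R$ $\kappa$ times, each time putting one new point of $B\cap R$ in each part, split $R=R'\sqcup R''$ with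
$$|B\cap R'|=|B\cap R''|=\kappa\qquad\text{for all }B\in\mathcal B_R.\tag{2}$$
The sets over the nodes will come from $R'$, and the points $x_\eta$ from $R''$.

**Step 2: the metric space $K$.** We need a connected metric space in which branches over $\kappa$ converge. Let $Z=\kappa^\omega$ with $d_Z(\eta,\zeta)=2^{-\min\{n:\eta(n)\ne\zeta(n)\}}\le1$ for $\eta\ne\zeta$. For $s\in\kappa^{<\omega}$ let $[s]=\{\eta\in Z:s\subset\eta\}$, let $|s|$ be the length of $s$, and let $z_s=s^\frown(0,0,\dots)$. Let $Z_0$ be the set of eventually zero sequences. Let $K=\{0\}\cup Z\times(0,1]$, the apex $0$ having second coordinate $t=0$, with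
$$d\bigl((\eta,t),(\zeta,r)\bigr)=|t-r|+\min(t,r)\,d_Z(\eta,\zeta).$$
For example, two points at height $1$ on branches that differ at once have distance $1$; at height $t$ such points have distance $t$; and a point at height $t$ has distance $t$ from the apex.

Only the triangle inequality needs proof. Let $(\theta,q)$ be a third point and $\mu=\min(t,r)$. If $q\ge\mu$, then $\min(t,q)$ and $\min(q,r)$ are both at least $\mu$, and the inequality follows from those for $|\cdot|$ and $d_Z$. If $q<\mu$, the sum of the distances through $(\theta,q)$ is at least $t+r-2q+q\,d_Z(\eta,\zeta)$. Since $t+r-|t-r|=2\mu$, this exceeds $|t-r|+\mu\,d_Z(\eta,\zeta)$ by $(\mu-q)(2-d_Z(\eta,\zeta))\ge0$.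

At $(\eta,t)$ the sets $[\eta|n]\times J$ with $J\ni t$ open in $(0,1]$ form a neighborhood base: a small distance from $(\eta,t)$ forces a height near $t$, hence bounded away from $0$, and then a small $d_Z$; conversely $d_Z\le2^{-n}$ on $[\eta|n]$. At $0$ the sets $\{t<\varepsilon\}$ form a base. The sets $[\langle\xi\rangle]\times(0,1]$, $\xi<\kappa$, are the disjoint open sets mentioned in Section 3.

Let now $\Lambda=X\times\omega$. We shall define a level $k(x)\ge1$ for $x\in X$, put $X_k=\{x:k(x)=k\}$, and define maps $\Psi:X\to K$, $H:X\to M$, $\varphi:X\to I^\Lambda$ such that (1) holds. For $x\in R$, $t(x)\in(0,1]$ denotes the second coordinate of $\Psi(x)$. On $Y$ let $\Psi(y)=0$; take the level, $H(y)$ and $\varphi(y)|_{Y\times\omega}$ from Lemma 5; and put $\varphi(y)(x,n)=0$ for $x\in R$, $n<\omega$.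

**Step 3: a small, very dense set $R_z$ over each $z\in Z_0$.** Put $I^\Lambda_k=\{\varphi\in I^\Lambda:\varphi(p,n)=0\text{ for all }p\text{ and all }n\ge k\}$. This is a product of $2^{\mathfrak c}$ intervals and singletons, so by HMP it has a dense subset $Q_k$ with $|Q_k|\le\mathfrak c$. Let $\mathcal J$ be the set of all $j=(B,k,q,O',J)$ with $B\in\mathcal B_R$, $k\ge1$, $q\in Q_k$, and $O'$, $J$ nonempty members of fixed countable bases of $M$ and $(0,1]$. Then $|\mathcal J|\le\mathfrak c$. Choose points $x(z,j)\in R'\cap B$, where $B$ is the first entry of $j$, distinct for distinct $(z,j)\in Z_0\times\mathcal J$. This is possible by recursion, since $|Z_0\times\mathcal J|=\kappa=|R'\cap B|$ by (2). For $x=x(z,j)$ let the level be $k$; let $\Psi(x)=(z,t(x))$ with $t(x)\in J$; let $H(x)\in O'$, chosen so that $H$ is injective on $R_z=\{x(z,j):j\in\mathcal J\}$ (a recursion of length $\le\mathfrak c$, as $|O'|=\mathfrak c$); and let $\varphi(x)=q$ except that $\varphi(x)(x,n)=1$ for $n\ge k$. Then (1) holds at $x$, and we have: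

**Claim 8.** For $z\in Z_0$, $B\in\mathcal B_R$ and nonempty open $J\subseteq(0,1]$, $O'\subseteq M$, $O\subseteq I^\Lambda$ there is $x\in R_z\cap B$ with $t(x)\in J$, $H(x)\in O'$, $\varphi(x)\in O$.

*Proof.* We may take $O$ to be a basic box with finite set $F$ of restricted coordinates. Let $k\ge1$ exceed the $n$'s in $F$. Then $O\cap I^\Lambda_k\ne\emptyset$, so there is $q\in Q_k\cap O$. Shrink $O'$ and $J$ to members of the fixed bases. The point $x=x(z,(B,k,q,O',J))$ works, as $\varphi(x)|F=q|F$. $\square$

For $z\in Z_0$ fix an injection
$$\chi_z:\mathcal P(R_z)\times(\omega\setminus\{0\})\to\kappa\setminus\{0\},$$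
which exists because $|R_z|\le\mathfrak c$ and $2^{\mathfrak c}=\kappa$.

**Step 4: one point $x_\eta$ to refute what the branch $\eta$ codes.** Call $\eta\in Z$ *relevant* if there are $n_0<\omega$ and $k\ge1$ such that for every $m\ge n_0$,
$$\eta(m)=\chi_{z_{\eta|m}}(e_m,k)\quad\text{for some }e_m\subseteq R_{z_{\eta|m}}.\tag{3}$$
With $n_0=0$ this reads as follows. The value $\eta(0)$ codes $k$ and a subset $e_0$ of $R_z$ for $z=(0,0,\dots)$; the value $\eta(1)$ codes $k$ and a subset $e_1$ of $R_z$ for $z=(\eta(0),0,0,\dots)$; and so on. The sequences $z_{\eta|m}$ converge to $\eta$. Since each $\chi_z$ is injective, any value $\eta(m)$ with $m$ large determines $k=:k(\eta)$. Let $n_0(\eta)$ be the least possible $n_0$; then the sets $e_m=e_m(\eta)$, $m\ge n_0(\eta)$, are determined by $\eta$. As the $\chi_z$ omit the value $0$, a relevant $\eta$ is not in $Z_0$.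

Let $\eta$ be relevant and $x\in R''$. We look at all the places where $x$ could be put over $\eta$ at level $k(\eta)$:
$$\Phi_{x}=\{\varphi\in I^\Lambda:\varphi(p,n)=\delta_{px}\text{ for all }p\text{ and all }n\ge k(\eta)\},\qquad S_x=(0,1]\times M\times\Phi_x .$$
(Both depend on $\eta$.) As a product of intervals and singletons, $S_x$ is connected. Let $D_x^+$ be the set of $(t,m,\varphi)\in S_x$ for which there are $B\in\mathcal B$ with $x\in B$, open $J\ni t$, $O'\ni m$, $O\ni\varphi$, and $n\ge n_0(\eta)$ such that
$$\text{for all }l\ge n,\text{ every }y\in R_{z_{\eta|l}}\cap B\text{ with }t(y)\in J,\ H(y)\in O',\ \varphi(y)\in O\text{ belongs to }e_l.\tag{4}$$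
Let $D_x^-$ be defined in the same way with "does not belong to $e_l$". So $D_x^+$ consists of the places near which all the sets $R_{z_{\eta|l}}$ lie inside the coded sets from some $l$ on. Both sets are open in $S_x$, since the same witnesses serve all nearby points.

They are disjoint. Given witnesses for both at the same point, intersect the two $J$'s, the two $O'$'s and the two $O$'s, take $B\in\mathcal B$ containing $x$ and inside both $B$'s (then $B\in\mathcal B_R$, as $x\in R$), and take $l$ above both $n$'s. Claim 8 yields a point of $R_{z_{\eta|l}}$ that both belongs and does not belong to $e_l$, which is absurd.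

Let $T_\eta=\{x\in R'':D_x^+\ne\emptyset\ne D_x^-\}$. For $x\in T_\eta$ the connectedness of $S_x$ gives $S_x\setminus(D_x^+\cup D_x^-)\ne\emptyset$. By recursion along an enumeration of $Z$ in type $\kappa$ (recall $|Z|=\kappa$), for each relevant $\eta$ with $|T_\eta|=\kappa$ choose $x_\eta\in T_\eta$ distinct from the previously chosen ones, and
$$(t_\eta,m_\eta,\varphi_\eta)\in S_{x_\eta}\setminus(D^+_{x_\eta}\cup D^-_{x_\eta}).\tag{5}$$
Put $\Psi(x_\eta)=(\eta,t_\eta)$, $H(x_\eta)=m_\eta$, $\varphi(x_\eta)=\varphi_\eta$, level $k(\eta)$. As $\varphi_\eta\in\Phi_{x_\eta}$, (1) holds at $x_\eta$. There is no circularity, because (4) refers only to points placed in Step 3.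

**Step 5: the remaining points.** They only have to keep $(\Psi,H)$ injective. Let $R^\circ$ be the rest of $R$ and $\iota:R^\circ\to Z\setminus Z_0$ an injection. For $x\in R^\circ$ let the level be $1$, $\Psi(x)=(\iota(x),1)$, $H(x)\ne H(x_{\iota(x)})$ if $x_{\iota(x)}$ is defined (arbitrary otherwise), $\varphi(x)(p,n)=\delta_{xp}$ for $n\ge1$ and $\varphi(x)(p,0)=0$.

Now (1) holds everywhere. The map $(\Psi,H):X\to K\times M$ is injective: on $Y$, $\Psi=0$ and $H$ is injective; on $R$, $\Psi\ne0$; over $z\in Z_0$ lie only the points of $R_z$, on which $H$ is injective; over $\eta\in Z\setminus Z_0$ lie at most $x_\eta$ and one point of $R^\circ$, with different values of $H$.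

**Step 6: the topology $\tau$.** Let $\tau$ be the coarsest topology making $\mathrm{id}:X\to X$ (original topology), $\Psi$, $H$ and $\varphi$ continuous. It is finer than the original one and Tychonoff, as $(X,\tau)$ embeds in $X\times K\times M\times I^\Lambda$. It is submetrizable, since $(\Psi,H)$ is a continuous injection into the metrizable space $K\times M$. It is strongly $\sigma$-discrete by Lemma 4. Connectedness is what remains.

## 5. The topology $\tau$ is connected

On $Y$, the map $\Psi$ and the coordinates of $\varphi$ in $R\times\omega$ are constant, so $\tau|_Y$ is the topology of the graph in Lemma 5 and is connected. Suppose $(X,\tau)$ is disconnected. Then $Y$ lies on one side of a clopen partition, and the other side is a nonempty $\tau$-clopen $E\subseteq R$.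

**Step 1: a point of $E$ and a point of $Y$ close to it in $X$.** Fix $e\in E$ and a basic neighborhood of $e$, all of whose points lie in $E$, given by
$$x\in B_e,\quad\Psi(x)\in[s]\times J_e,\quad H(x)\in O'_e,\quad\varphi(x)\in O_e,\tag{6}$$
with $B_e\in\mathcal B$, $s\in\kappa^{<\omega}$ and $O_e$ a basic box with finite set $F_e$ of coordinates; this uses $\Psi(e)\ne0$. Since $e\in R\subseteq C$ and $P$ is dense in $C$, choose $y\in P\cap B_e$. As $y\in Y$, $y\notin E$, so there is a neighborhood of $y$ missing $E$, given by
$$x\in B_y,\quad\Psi(x)\in\{t<\varepsilon\},\quad H(x)\in O'_y,\quad\varphi(x)\in O_y,\tag{7}$$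
with $B_y\in\mathcal B$ and $O_y$ a basic box with finite coordinate set $F_y$. Choose $B'\in\mathcal B$ with $y\in B'\subseteq B_e\cap B_y$. Since $y\in C$, we have $B'\in\mathcal B_R$ and $|B'\cap R''|=\kappa$. Let $k\ge1$ exceed all $n$ occurring in $F_e\cup F_y$.

**Step 2: the branch that codes $E$.** Define $\eta\supset s$ recursively by
$$\eta(m)=\chi_{z_{\eta|m}}\bigl(E\cap R_{z_{\eta|m}},\,k\bigr)\qquad(m\ge|s|).$$
Then $\eta$ is relevant, $k(\eta)=k$, $n_0(\eta)\le|s|$, and $e_m=E\cap R_{z_{\eta|m}}$ for $m\ge|s|$.

**Step 3: $|T_\eta|=\kappa$, so $x_\eta$ exists.** Let $x\in B'\cap R''$. The boxes $O_e$ and $O_y$ are nonempty and meet $\Phi_x$, since they restrict only coordinates $(p,n)$ with $n<k$, which are free in $\Phi_x$. First,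
$$J_e\times O'_e\times(O_e\cap\Phi_x)\subseteq D_x^+ .$$
Use the witnesses $B_e,J_e,O'_e,O_e$ and $n=|s|$. For $l\ge n$ we have $z_{\eta|l}\in[s]$, so the points of $R_{z_{\eta|l}}$ considered in (4) satisfy (6), hence are in $E$, hence in $e_l$. Second,
$$\bigl((0,\varepsilon)\cap(0,1]\bigr)\times O'_y\times(O_y\cap\Phi_x)\subseteq D_x^- .$$
Use $B_y$, $(0,\varepsilon)\cap(0,1]$, $O_y'$, $O_y$ and $n=|s|$: the points in question satisfy (7), hence are not in $E$, hence not in $e_l$. It is essential here that (7) contains all points of small height, whatever their branch. So $B'\cap R''\subseteq T_\eta$, $|T_\eta|=\kappa$, and $x_\eta$ is defined.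

**Step 4: $x_\eta$ is on neither side.** If $x_\eta\in E$, some neighborhood of $x_\eta$ given by $B\ni x_\eta$, $[\eta|n]\times J$, $O'$, $O$ with $n\ge|s|$ lies in $E$. For $l\ge n$ we have $z_{\eta|l}\in[\eta|n]$, so every $y'\in R_{z_{\eta|l}}\cap B$ with $t(y')\in J$, $H(y')\in O'$, $\varphi(y')\in O$ is in $E\cap R_{z_{\eta|l}}=e_l$. Thus $(t_\eta,m_\eta,\varphi_\eta)\in D^+_{x_\eta}$, contradicting (5). If $x_\eta\notin E$, then, since $X\setminus E$ is open, some such neighborhood lies in $X\setminus E$, all those $y'$ are outside $e_l$, and $(t_\eta,m_\eta,\varphi_\eta)\in D^-_{x_\eta}$, again contradicting (5). So $(X,\tau)$ is connected, and Theorem A is proved. $\blacksquare$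

## 6. A space of size $\mathfrak c^+$ on which every metric fails

We turn to Theorem B. By Observation 7, if $X$ has a dense connected part $L$ of size $\mathfrak c$ and $|X|>\mathfrak c$, any metric coarser than a topology $\tau$ yields a nonzero $\tau$-continuous function vanishing on $L$. So it suffices to build $X=L\cup S$ such that, for every finer connected $\tau$, such functions do not exist. If $f$ is one, we would like to cut $S$ at a height not attained by $f$ and get a clopen set missing $L$. But $f$ may attain every value. The remedy is a height of cutting that varies locally with the point, and for this the values of $f$ must be readable from countable initial segments.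

For $\Sigma\subseteq2^{<\omega_1}$ and a 0-1 sequence $x$ of length $\le\omega_1$ let
$$\Sigma[x]=\{\nu\le\operatorname{dom}x:\nu<\omega_1,\ x|\nu\in\Sigma\}.$$
If $\Sigma$ is the full level $2^\nu$, then $\Sigma[x]=\{\nu\}$ for each $x\in2^{\omega_1}$, and a function of the form $a(x|\max\Sigma[x])$ is one that depends only on $x|\nu$. In general the relevant length may vary with $x$.

**Principle (G).** There is $S\subseteq2^{\omega_1}$, $|S|=\omega_2$, such that for every $g:S\to\omega_1$ there are $\Sigma\subseteq2^{<\omega_1}$ and $a:\Sigma\to\omega_1$ such that for every $x\in S$, $\Sigma[x]$ is finite and nonempty and $g(x)=a(x|\max\Sigma[x])$.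

In this section we assume CH and (G). Give $S$ the topology with base $\{x\in S:t\subset x\}$, $t\in2^{<\omega_1}$. Base elements are nested or disjoint, and they are clopen, the complement being the union of the other sets of the same level. So $S$ is zero-dimensional Hausdorff, with $w(S)\le|2^{<\omega_1}|=\omega_1=\mathfrak c$.

**Lemma 9.** Let $\tau'$ be a topology on $S$ finer than this one and $g:S\to I$ $\tau'$-continuous. There is a $\tau'$-clopen $E\subseteq S$ with $g^{-1}(1)\subseteq E\subseteq\{g>1/3\}$.

*Proof.* Since $|I|=\omega_1$, (G) gives $\Sigma$ and $a:\Sigma\to I$ with $g(x)=a(t(x))$, where $t(x)=x|\max\Sigma[x]$. Discard from $\Sigma$ the nodes that are not initial segments of points of $S$; this changes no $\Sigma[x]$, $x\in S$. Then each $t\in\Sigma$ has finitely many predecessors in $\Sigma$, because $t\subset x$ for some $x\in S$ and $\Sigma[x]$ is finite. By recursion on their number choose nondegenerate closed intervals $I_t\subseteq(1/3,2/3)$ with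
$$a(t)\notin I_t,\qquad I_t\subseteq I_{t'}\text{ whenever }t'\subset t\text{ in }\Sigma.$$
This is possible, since the predecessors of $t$ form a finite chain, and if $t'$ is the longest one, we only need a nondegenerate closed subinterval of $I_{t'}$ avoiding the one point $a(t)$. (Infinitely many predecessors could leave a single point as intersection; this is why finiteness is required.) Let
$$E=\{x\in S:g(x)>\max I_{t(x)}\}.$$
As $g(x)=a(t(x))\notin I_{t(x)}$, we have $S\setminus E=\{x:g(x)<\min I_{t(x)}\}$. If $x\in E$ and $t=t(x)$, then $\{x'\in S:t\subset x',\ g(x')>\max I_t\}$ is a $\tau'$-neighborhood of $x$. For such $x'$ we have $t(x')\supseteq t$, so $I_{t(x')}\subseteq I_t$, so $g(x')>\max I_{t(x')}$ and $x'\in E$. Likewise $S\setminus E$ is open. As all the intervals are inside $(1/3,2/3)$, the two inclusions are clear. $\square$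

**The space.** The characteristic functions of the members of a clopen base of size $\le\omega_1$ embed $S$ in $\{0,1\}^{\omega_1}$. Identify $S$ with its image in $\{0,1\}^{\omega_1}\subseteq I^{\omega_1}$. By HMP let $D_0$ be a countable dense subset of $(0,1)^{\omega_1}$, let $L\subseteq(0,1)^{\omega_1}$ be its convex hull, and let $X=L\cup S\subseteq I^{\omega_1}$. Then $|L|=\mathfrak c$: the hull is a union of countably many continuous images of simplices, and it contains a segment. The set $L$ is convex, hence connected, and dense in $X$, so $X$ is connected. Further, $X$ is separable (hence ccc), Tychonoff, $w(X)\le\omega_1=\mathfrak c$ and $|X|=\omega_2=\mathfrak c^+$. Finally, $S=X\cap\{0,1\}^{\omega_1}$ is closed in $X$, and $S\cap L=\emptyset$.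

**Claim 10.** If $\tau$ is a finer connected topology on $X$, every $\tau$-continuous $f:X\to I$ vanishing on $L$ is $0$.

*Proof.* Otherwise, rescaling and truncating, we may assume $f(p)=1$ for some $p$; then $p\in S$. Take $E$ from Lemma 9 for $f|_S$ and $\tau|_S$. The set $E$ is $\tau|_S$-closed and $S$ is $\tau$-closed, so $E$ is $\tau$-closed. Write $E=S\cap O$ with $O\in\tau$. As $E\subseteq\{f>0\}\subseteq S$, we get $E=O\cap\{f>0\}\in\tau$. So $E$ is a $\tau$-clopen set containing $p$ and missing $L$, a contradiction. $\square$

**Proposition 11.** Under CH and (G), $X$ has no finer connected topology (of any separation) that has a coarser metrizable topology.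

*Proof.* Suppose $\tau$ is finer and connected, and $\rho$ is a metric on $X$ whose topology is contained in $\tau$. Let $A=\operatorname{cl}_\rho L$. By Observation 7, $|A|\le\mathfrak c<|X|$, and $f=\min(1,\rho(\cdot,A))$ is $\tau$-continuous, zero on $L$ and nonzero off $A$. This contradicts Claim 10. $\square$

The principle is compatible with Theorem A because it forces $\mathfrak c^+<2^{\mathfrak c}$. By CH there are at most $2^{\omega_1}$ pairs $(\Sigma,a)$, and $g$ is determined by such a pair, so $2^{\omega_2}\le2^{\omega_1}=2^{\mathfrak c}$.

## 7. Forcing the principle (G)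

Let $V\models$ ZFC + GCH. We recall the standard facts used. If $P$ has a dense set $Q$ in which every descending $\omega$-sequence has a lower bound in $Q$, then $P$ adds no new $\omega$-sequences of ground model elements. The $\omega_2$-chain condition preserves cardinals $\ge\omega_2$. Under CH, any $\omega_2$ countable sets contain $\omega_2$ many forming a $\Delta$-system. If $P\subseteq P'$ is a complete suborder (incompatibility is preserved and maximal antichains of $P$ remain maximal in $P'$) and $G$ is $P'$-generic, then $G\cap P$ is $P$-generic.

The plan is to add sequences $x_\xi$, $\xi<\omega_2$, by countable approximations $x_\xi\in2^\alpha$, together with pairs $(\Sigma_\beta,a_\beta)$, $\beta<\omega_3$, where the $\beta$-th pair takes care of the $\beta$-th name $\dot A_\beta$ for a function $\omega_2\to\omega_1$. A set $v_\beta$ records for which $\xi$ the set $\Sigma_\beta[x_\xi]$ has been frozen. One difficulty is that two conditions must be amalgamated to get a chain condition, and then a set $\Sigma_\beta$ from one condition meets sequences $x_\xi$ from the other, with nothing to keep $\Sigma_\beta[x_\xi]$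 finite. Therefore each condition carries a family $\mathcal N$ containing all its $\Sigma_\beta$ and promises that $N[x_\xi]$ is finite for all $N\in\mathcal N$ and all its $\xi$. Two conditions with the same $\mathcal N$ will then fit together.

**The orders $P_\gamma$.** By recursion on $\gamma\le\omega_3$ we define preordered sets $P_\gamma$ and, for $\gamma<\omega_3$, $P_\gamma$-names $\dot A_\gamma$ for functions $\omega_2\to\omega_1$, chosen by the bookkeeping below. A *$\gamma$-precondition* $p$ is a tuple $(\alpha,u,\langle x_\xi\rangle_{\xi\in u},\mathcal N,b,\langle\Sigma_\beta,a_\beta,v_\beta\rangle_{\beta\in b})$, its entries indexed by $p$ when needed, such that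

- (a) $\alpha<\omega_1$; $u\subseteq\omega_2$ is countable, $0\in u$; $x_\xi\in2^\alpha$;
- (b) $\mathcal N$ is a countable family of countable subsets of $2^{\le\alpha}$, and $N[x_\xi]$ is finite for all $N\in\mathcal N$, $\xi\in u$;
- (c) $b\subseteq\gamma$ is countable; for $\beta\in b$: $\Sigma_\beta\in\mathcal N$, $a_\beta:\Sigma_\beta\to\omega_1$, $v_\beta\subseteq u$.

For $\beta\le\gamma$, $p|\beta$ is obtained by replacing $b$ with $b\cap\beta$ and deleting the other triples $(\Sigma,a,v)$, with the same $\mathcal N$. $P_\gamma$ is the set of $\gamma$-preconditions satisfying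

- (d) for $\beta\in b$: $p|\beta\in P_\beta$, and for $\xi\in v_\beta$: $\Sigma_\beta[x_\xi]\ne\emptyset$ and $p|\beta\Vdash_{P_\beta}\dot A_\beta(\xi)=a_\beta(x_\xi|\max\Sigma_\beta[x_\xi])$.

For preconditions let $q\le p$ iff $\alpha_q\ge\alpha_p$, $u_q\supseteq u_p$, $x_\xi^q\supseteq x_\xi^p$ for $\xi\in u_p$, $\mathcal N_q\supseteq\mathcal N_p$, $b_q\supseteq b_p$, and for $\beta\in b_p$: $\Sigma_\beta^q\supseteq\Sigma_\beta^p$, $a_\beta^q\supseteq a_\beta^p$, $v_\beta^q\supseteq v_\beta^p$, and
$$\Sigma_\beta^q[x_\xi^q]=\Sigma_\beta^p[x_\xi^p]\quad\text{for all }\xi\in v_\beta^p.\tag{8}$$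

For example, the tuple with $\alpha=0$, $u=\{0\}$, $x_0=\emptyset$, $\mathcal N=\{\{\emptyset\}\}$, $b=\{0\}$, $\Sigma_0=\{\emptyset\}$, $a_0(\emptyset)=\theta$, $v_0=\{0\}$ is a $1$-precondition with $\Sigma_0[x_0]=\{0\}$. It is in $P_1$ exactly when $p|0\Vdash_{P_0}\dot A_0(0)=\theta$.

The following are immediate. The relation $\le$ is reflexive and transitive; for (8) use $v^p_\beta\subseteq v^q_\beta$. Always $p\le p|\beta$, and $q\le p$ implies $q|\beta\le p|\beta$. If $\beta\le\gamma$, then $P_\beta\subseteq P_\gamma$, and $p\in P_\gamma$ implies $p|\beta\in P_\beta$, because $(p|\beta)|\delta=p|\delta$ for $\delta<\beta$. The condition with $\alpha=0$, $u=\{0\}$, $\mathcal N=b=\emptyset$ is the largest one. Finally: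

- (e) If $N\in\mathcal N_p$, $\xi\in u_p$, $\alpha_q\ge\alpha_p$ and $x^q_\xi\supseteq x_\xi^p$, then $N[x_\xi^q]=N[x_\xi^p]$, because $N\subseteq2^{\le\alpha_p}$.

**Lemma 12 (transfer).** Let $q$ be a $\gamma$-precondition such that for all $\beta\in b_q$ and $\xi\in v_\beta^q$ one of the following holds:

- (A) there is $p\in P_\gamma$ with $q\le p$, $\beta\in b_p$, $\xi\in v_\beta^p$;
- (B) $\Sigma_\beta^q[x_\xi^q]\ne\emptyset$ and there is $r\in P_\beta$ with $q|\beta\le r$ and $r\Vdash_{P_\beta}\dot A_\beta(\xi)=a_\beta^q(x_\xi^q|\max\Sigma_\beta^q[x_\xi^q])$.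

Then $q\in P_\gamma$.

*Proof.* This lemma will do all verifications of (d). We show $q|\beta\in P_\beta$ by induction on $\beta\le\gamma$. Let $\delta\in b_q\cap\beta$; we check (d) for $q|\beta$ at $\delta$. By induction $(q|\beta)|\delta=q|\delta\in P_\delta$. Let $\xi\in v_\delta^q$. In case (B), $q|\delta\le r$ forces what $r$ forces, which is the requirement. In case (A), $\Sigma_\delta^q[x_\xi^q]=\Sigma_\delta^p[x_\xi^p]\ne\emptyset$ by (8); hence $x^q_\xi|\max\Sigma^q_\delta[x^q_\xi]=x^p_\xi|\max\Sigma^p_\delta[x^p_\xi]$, the value of $a_\delta^q$ there is that of $a_\delta^p$, and $q|\delta\le p|\delta$ forces what $p|\delta$ forces. $\square$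

**Lemma 13.** If $p\in P_\gamma$, $\beta\le\gamma$, $r\in P_\beta$, $r\le p|\beta$, let $r\wedge p$ be $r$ with the components $(\Sigma_\delta^p,a_\delta^p,v_\delta^p)$, $\delta\in b_p\setminus\beta$, added. Then $r\wedge p\in P_\gamma$ and $r\wedge p\le r,p$. Moreover, $P_\beta$ is a complete suborder of $P_\gamma$.

*Proof.* $\Sigma_\delta^p\in\mathcal N_p\subseteq\mathcal N_r$ and $v_\delta^p\subseteq u_p\subseteq u_r$ give (c); (a) and (b) are inherited from $r$. Clearly $r\wedge p\le r$. Also $r\wedge p\le p$: for $\delta\in b_p\cap\beta$ use $r\le p|\beta$; for $\delta\in b_p\setminus\beta$ the components are unchanged, and $\Sigma_\delta^p[x_\xi^r]=\Sigma_\delta^p[x_\xi^p]$ for $\xi\in u_p$ by (e). Every pair $(\delta,\xi)$ with $\xi\in v_\delta$ satisfies (A), with $r$ if $\delta<\beta$ and with $p$ if $\delta\ge\beta$. So Lemma 12 applies.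

If $r,r'\in P_\beta$ have a common lower bound $q\in P_\gamma$, then $q|\beta$ is one in $P_\beta$. If $\mathcal A$ is a maximal antichain of $P_\beta$ and $p\in P_\gamma$, take $s\in\mathcal A$ and $r\in P_\beta$ with $r\le p|\beta$ and $r\le s$; then $r\wedge p\le p,s$. $\square$

**Lemma 14.** Let $p_0\ge p_1\ge\cdots$ in $P_\gamma$, $u=\bigcup u_{p_n}$, $b=\bigcup b_{p_n}$, and assume that for all $(\xi,\beta)\in u\times b$ there is $n$ with $\beta\in b_{p_n}$ and $\xi\in v_\beta^{p_n}$. Then there is $q\in P_\gamma$ with $q\le p_n$ for all $n$, $u_q=u$, $b_q=b$, and $v_\beta^q=u$ for all $\beta\in b$.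

*Proof.* Let $\alpha_q=\sup\alpha_{p_n}$, take unions for $x_\xi,\Sigma_\beta,a_\beta,v_\beta$, and put $\mathcal N_q=\bigcup\mathcal N_{p_n}\cup\{\Sigma_\beta^q:\beta\in b\}$. The point is (b). If $N\in\mathcal N_{p_n}$ and $\xi\in u$, pick $m\ge n$ with $\xi\in u_{p_m}$; then $N[x_\xi^q]=N[x_\xi^{p_m}]$ is finite. If $\beta\in b_{p_n}$ and $\xi\in v_\beta^{p_n}$, then $\Sigma_\beta^{p_m}[x_\xi^{p_m}]=\Sigma_\beta^{p_n}[x_\xi^{p_n}]$ for all $m\ge n$. If $x_\xi^q|\nu\in\Sigma_\beta^q$, then $x_\xi^q|\nu\in\Sigma_\beta^{p_m}\subseteq2^{\le\alpha_{p_m}}$ for some $m\ge n$, so $\nu\le\alpha_{p_m}$ and $\nu\in\Sigma_\beta^{p_m}[x_\xi^{p_m}]$. Thus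
$$\Sigma_\beta^q[x_\xi^q]=\Sigma_\beta^{p_n}[x_\xi^{p_n}],$$
which is finite. By hypothesis this covers all $(\xi,\beta)\in u\times b$. So $q$ is a $\gamma$-precondition, $v_\beta^q=u$, and $q\le p_n$ for all $n$. All pairs satisfy (A) with some $p_n$; apply Lemma 12. $\square$

**Lemma 15.** If $p\in P_\gamma$, $\xi\in u_p$, $\beta\in b_p$, there is $q\le p$ in $P_\gamma$ with $\xi\in v_\beta^q$.

*Proof.* We decide $\dot A_\beta(\xi)$ and write the answer on a new node through which only $x_\xi$ passes. Assume $\xi\notin v_\beta^p$. Let $r\in P_\beta$, $r\le p|\beta$, $r\Vdash\dot A_\beta(\xi)=\theta$. Let $p'=r\wedge p$ and $\alpha=\alpha_{p'}$. Then $p'|\beta=r$ and $v_\beta^{p'}=v_\beta^p\not\ni\xi$. Define $q$ from $p'$ by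
$$\alpha_q=\alpha+1,\qquad x_\xi^q=x_\xi^{p'}{}^\frown1=:t,\qquad x_\eta^q=x_\eta^{p'}{}^\frown0\ \ (\eta\in u_{p'}\setminus\{\xi\}),$$
$$\Sigma_\beta^q=\Sigma_\beta^{p'}\cup\{t\},\quad a_\beta^q=a_\beta^{p'}\cup\{(t,\theta)\},\quad v_\beta^q=v_\beta^{p'}\cup\{\xi\},\quad\mathcal N_q=\mathcal N_{p'}\cup\{\Sigma_\beta^q\},$$
and all else as in $p'$. By (e), $N[x_\eta^q]=N[x_\eta^{p'}]$ for $N\in\mathcal N_{p'}$, $\eta\in u_{p'}$. For $\eta\ne\xi$, $t$ is not an initial segment of $x_\eta^q$, so $\Sigma_\beta^q[x_\eta^q]=\Sigma_\beta^{p'}[x_\eta^{p'}]$; and $\Sigma_\beta^q[x_\xi^q]=\Sigma_\beta^{p'}[x_\xi^{p'}]\cup\{\alpha+1\}$. All these sets are finite, so $q$ is a $\gamma$-precondition. Also $q\le p'$, where (8) at $\beta$ concerns only $\eta\in v_\beta^{p'}$, hence $\eta\ne\xi$. All pairs other than $(\beta,\xi)$ satisfy (A) with $p'$. For $(\beta,\xi)$, (B) holds with $r$: $q|\beta\le p'|\beta=r$, and $r$ forces $\dot A_\beta(\xi)=\theta=a_\beta^q(t)$. By Lemma 12, $q\in P_\gamma$; and $q\le p'\le p$. $\square$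

**No new $\omega$-sequences.** Call $p$ *uniform* if $v_\beta^p=u_p$ for all $\beta\in b_p$. Uniform conditions are dense: starting from $p$, iterate Lemma 15 $\omega$ times, dovetailing so that every pair in $u_{p_n}\times b_{p_n}$, for every $n$, is treated at some stage, and apply Lemma 14. Every descending $\omega$-sequence of uniform conditions satisfies the hypothesis of Lemma 14, so it has a uniform lower bound. Hence $P_\gamma$ adds no new $\omega$-sequences of ground model elements; $\omega_1$ and CH are preserved.

**Lemma 16.** $P_\gamma$ has the $\omega_2$-chain condition, $\gamma\le\omega_3$.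

*Proof.* Let $p_i$ ($i<\omega_2$) be conditions; strengthening them we may assume they are uniform. By CH and the $\Delta$-system lemma, applied to the disjoint unions of $u_{p_i}$ and $b_{p_i}$, we may assume $u_{p_i}\cap u_{p_j}=u^*$ and $b_{p_i}\cap b_{p_j}=b^*$ for $i\ne j$. By CH, $2^{\le\alpha}$ has at most $\omega_1$ elements, and $\omega_1^\omega=\omega_1$; so there are only $\omega_1$ possibilities for $\alpha$, $\mathcal N$, $\langle x_\xi:\xi\in u^*\rangle$, $\langle(\Sigma_\beta,a_\beta):\beta\in b^*\rangle$, and we may assume that these do not depend on $i$. For $i\ne j$ let $r$ have the same $\alpha,\mathcal N$; $u_r=u_{p_i}\cup u_{p_j}$; $x^r=x^{p_i}\cup x^{p_j}$; $b_r=b_{p_i}\cup b_{p_j}$; $(\Sigma_\beta,a_\beta)$ from $p_i$ or $p_j$; and $v_\beta^r$ the union of those of $u_{p_i},u_{p_j}$ for which $\beta\in b_{p_i}$, $\beta\in b_{p_j}$ respectively. Condition (b) holds for $r$ because $p_i$ and $p_j$ have the same $\mathcal N$, and (c) holds because every $\Sigma_\beta$ is in this $\mathcal N$. So $r$ is a $\gamma$-precondition, and $r\le p_i,p_j$, since the sequences and the $\Sigma_\beta$ are unchanged.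 If $\xi\in v_\beta^r$, then $\beta\in b_{p_i}$ and $\xi\in u_{p_i}=v_\beta^{p_i}$, or the same with $j$; so every pair satisfies (A) with $p_i$ or $p_j$. By Lemma 12, $r\in P_\gamma$. $\square$

So all cardinals $\ge\omega_2$ are preserved as well.

**Bookkeeping.** We now choose the names $\dot A_\gamma$ so that every function $\omega_2\to\omega_1$ of the extension is treated. By a *nice $P_\beta$-name* we mean an assignment to each $\xi<\omega_2$ of a maximal antichain $\mathcal A_\xi$ of $P_\beta$ and a function $f_\xi:\mathcal A_\xi\to\omega_1$. It names the function whose value at $\xi$ is $f_\xi(s)$, $s$ the unique element of $\mathcal A_\xi$ in the generic filter. By Lemma 13, for $\beta\le\gamma$ it is also a nice $P_\gamma$-name, with the same value. For $\beta<\omega_3$, GCH gives $|P_\beta|\le\omega_2^\omega=\omega_2$. As antichains have size $\le\omega_1$, there are at most $(\omega_2^{\omega_1})^{\omega_2}=\omega_3$ nice $P_\beta$-names. Fix a surjection $\gamma\mapsto(\beta_\gamma,i_\gamma)$ from $\omega_3$ onto $\omega_3\times\omega_3$ with $\beta_\gamma\le\gamma$. When $P_\beta$ is defined, enumerate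 the nice $P_\beta$-names as $\langle\dot B_{\beta,i}:i<\omega_3\rangle$, and let $\dot A_\gamma=\dot B_{\beta_\gamma,i_\gamma}$. Lemmas 12–16 hold whatever names are chosen, so the recursion is legitimate.

Let $G$ be $P_{\omega_3}$-generic over $V$. As each $b_p$ is countable, it is bounded in $\omega_3$, so $P_{\omega_3}=\bigcup_{\gamma<\omega_3}P_\gamma$. Every function $\omega_2\to\omega_1$ in $V[G]$ has a nice $P_{\omega_3}$-name. Its antichains contain at most $\omega_2$ conditions altogether, hence lie in some $P_\gamma$, $\gamma<\omega_3$. They are maximal antichains of $P_\gamma$, since by Lemma 13 two elements of $P_\gamma$ that are compatible in $P_{\omega_3}$ are compatible in $P_\gamma$. So the name is some $\dot B_{\gamma,i}$, and we conclude: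
$$\text{every function }A:\omega_2\to\omega_1\text{ in }V[G]\text{ is the value of some }\dot A_\beta,\ \beta<\omega_3.\tag{9}$$

**The generic object.** We check that enough sets are dense in $P_{\omega_3}$:

- $\{p:\xi\in u_p\}$: add $x_\xi=x_0$ (this is why $0\in u$ was required);
- $\{p:\alpha_p\ge\alpha'\}$, for $\alpha'<\omega_1$: extend all $x_\xi$ by zeros;
- $\{p:\xi,\eta\in u_p,\ x_\xi^p\ne x_\eta^p\}$, for $\xi\ne\eta$: extend by one different digit;
- $\{p:\beta\in b_p\}$: add $\Sigma_\beta=a_\beta=v_\beta=\emptyset$ and put $\emptyset$ in $\mathcal N$.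

In each case the new tuple is a precondition below the old condition, by (e), with no new pairs $\xi\in v_\beta$, so Lemma 12 applies with (A) throughout. Also $\{p:\beta\in b_p,\ \xi\in v_\beta^p\}$ is dense by Lemma 15.

In $V[G]$ let $x_\xi=\bigcup\{x_\xi^p:p\in G,\ \xi\in u_p\}\in2^{\omega_1}$. These are distinct, so $S=\{x_\xi:\xi<\omega_2\}$ has size $\omega_2$. For $\beta<\omega_3$ let $\Sigma_\beta=\bigcup\Sigma_\beta^p$ and $a_\beta=\bigcup a_\beta^p$, over those $p\in G$ with $\beta\in b_p$; $a_\beta$ is a function, since elements of $G$ are compatible. Fix $\xi,\beta$ and $p\in G$ with $\beta\in b_p$, $\xi\in v_\beta^p$. If $x_\xi|\nu\in\Sigma_\beta$, there is $q\le p$ in $G$ with $x_\xi|\nu\in\Sigma_\beta^q$. Then $\nu\le\alpha_q$, so $\nu\in\Sigma_\beta^q[x_\xi^q]=\Sigma_\beta^p[x_\xi^p]$ by (8). Thus $\Sigma_\beta[x_\xi]=\Sigma_\beta^p[x_\xi^p]$, which is finite by (b) and nonempty by (d). As $p\le p|\beta$, we have $p|\beta\in G\cap P_\beta$, which is $P_\beta$-generic; so by (d) the value of $\dot A_\beta$ at $\xi$ is $a_\beta(x_\xi|\max\Sigma_\beta[x_\xi])$.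

Given $g:S\to\omega_1$ in $V[G]$, let $A(\xi)=g(x_\xi)$. By (9), $A$ is the value of some $\dot A_\beta$, and $(\Sigma_\beta,a_\beta)$ witnesses (G) for $g$. So $V[G]\models$ CH + (G), and Proposition 11, together with the properties of $X$ listed before Claim 10, yields Theorem B. $\blacksquare$
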